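\title{A Sperner-type bound for fixed points of Boolean networks with simple signed interaction graphs}

\begin{abstract}
We prove that a Boolean network on $n$ components whose signed interaction graph is simple and has no positive loop has at most $\binom{n}{\lfloor n/2\rfloor}$ fixed points. This confirms a conjecture stated for simple loopless graphs. The proof partitions $\{0,1\}^n$ into exactly $\binom{n}{\lfloor n/2\rfloor}$ sets, each containing at most one fixed point, by an inductive construction adapted to the signs of the graph. The same partition bounds the union of the fixed point sets of $k$ networks and leads to a sharp bound for arbitrary signed digraphs. Equality holds exactly for the switchings of the complete loopless digraph with all arcs negative, and we determine the extremal networks.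
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n\ge1$ and $[n]=\{1,\dots,n\}$. A \emph{Boolean network} on $n$ components is a map $f=(f_1,\dots,f_n):\{0,1\}^n\to\{0,1\}^n$, and $\mathrm{Fix}(f)=\{x: f(x)=x\}$ is its set of fixed points. For $x\in\{0,1\}^n$ let $|x|=\sum_j x_j$, and let $x^{(j)}$ be $x$ with its $j$-th coordinate flipped. We write $x\le y$ if $x_j\le y_j$ for all $j$; an \emph{antichain} is a set of pairwise incomparable points.

The \emph{signed interaction graph} $D(f)$ records which component acts on which, and in which direction. Its vertex set is $[n]$. For $i,j\in[n]$, possibly equal, it has a \emph{positive} arc $j\to i$ if $f_i(x)<f_i(x^{(j)})$ for some $x$ with $x_j=0$, and a \emph{negative} arc $j\to i$ if $f_i(x)>f_i(x^{(j)})$ for some $x$ with $x_j=0$. Both arcs may be present. An arc $i\to i$ is a \emph{loop}. We identify the signs with $\pm1$. All information that we extract from the graph comes from \emph{missing} arcs, in the following form: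
\begin{equation}\label{eq:missing}
\begin{array}{l}
\text{if $D(f)$ has no arc $j\to i$ of sign $v$, then}\\
\text{changing $x_j$ by $v$ never increases $f_i(x)$.}
\end{array}
\end{equation}
For $v=+1$ the change is $0\to1$, and an increase would be a positive arc. For $v=-1$ the change is $1\to0$, and an increase, read backwards, would be a negative arc.

A signed digraph is \emph{simple} if it has at most one arc $j\to i$ for every ordered pair $(j,i)$. By \eqref{eq:missing}, $D(f)$ is simple exactly when each $f_i$ is monotone in each variable, in a direction that may depend on the pair $(j,i)$. For a signed digraph $D$ on $[n]$ let $F(D)$ be the set of networks $f$ with $D(f)=D$, and let $\max(D)$ be the largest number of fixed points of a network in $F(D)$. For simple $D$ the set $F(D)$ is nonempty: let $f_i$ be the product of the $x_j$ over the positive arcs $j\to i$ and of the $1-x_j$ over the negative ones. We write $D(f)\subseteq D$ if every signed arc of $D(f)$ is an arc of $D$. Let $K_n^-$ and $K_n^+$ be the complete loopless digraphs on $[n]$ with all arcs negative and all arcs positive. Throughout,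
\[
M_n=\binom{n}{\lfloor n/2\rfloor}\quad(n\ge0),\qquad \binom ab=0\ \text{ if } b<0 \text{ or } b>a .
\]

How many fixed points can a network have when its graph is restricted? Two examples set the scale.

\begin{example}[Positive loops, and arcs of both signs]\label{ex:parity}
The identity network has $2^n$ fixed points, and its graph consists of $n$ positive loops. Two fixed points that differ only in coordinate $i$ produce a positive loop at $i$; so without positive loops each pair $\{x,x^{(1)}\}$ contains at most one fixed point, and there are at most $2^{n-1}$ of them. The \emph{parity network} $f_i(x)=\sum_{j\ne i}x_j \bmod 2$ is loopless and fixes exactly the $2^{n-1}$ points with $|x|$ even. For $n\ge3$ its graph has arcs $j\to i$ of both signs for all $j\neq i$, and $2^{n-1}>M_n$, because $M_n=\binom{n-1}{\lfloor n/2\rfloor}+\binom{n-1}{\lfloor n/2\rfloor-1}$ is a sum of only two of the $n$ positive terms of $2^{n-1}=\sum_b\binom{n-1}{b}$.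
\end{example}

\begin{example}[Negative arcs]\label{ex:negative}
Suppose that all arcs of $D(f)$, loops included, are negative, so that each $f_i$ is nonincreasing in all variables. If $x\le y$ were distinct fixed points, then at a coordinate $i$ with $x_i=0$, $y_i=1$ we would have $1=f_i(y)\le f_i(x)=0$. So $\mathrm{Fix}(f)$ is an antichain, and Sperner's theorem (Lemma~\ref{lem:sperner} below) gives $|\mathrm{Fix}(f)|\le M_n$.

For $0\le m\le n$ let $L_m=\{x:|x|=m\}$ and let $T^m$ be the \emph{threshold network}
\[
T^m_i(x)=1\iff \sum_{j\ne i}x_j\le m-1 .
\]
The equation $T^m_i(x)=x_i$ means $|x|\le m$ if $x_i=1$ and $|x|\ge m$ if $x_i=0$. A point with both a $0$ and a $1$ is therefore fixed iff $|x|=m$; the point $0\cdots0$ is fixed iff $m=0$, and $1\cdots1$ iff $m=n$. Hence $\mathrm{Fix}(T^m)=L_m$. Each $T^m_i$ is nonincreasing and independent of $x_i$, so $D(T^m)\subseteq K_n^-$. If $1\le m\le n-1$, then $D(T^m)=K_n^-$: for $j\neq i$ take $x_j=0$ and put exactly $m-1$ ones on the $n-2$ coordinates other than $i,j$. With $m=\lfloor n/2\rfloor$ (for $n=1$ the network $T^0$ is constant and $K_1^-$ has no arc) this gives $\max(K_n^-)=M_n$.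
\end{example}

At the other extreme, it is known that $\max(K_n^+)\le(2-o(1))M_n/n$, which is far smaller; we do not use this bound. For $n=2$ and $D$ simple and loopless, a missing arc makes one component constant and leaves one fixed point, two arcs of opposite signs leave none, and two arcs of equal sign leave $M_2=2$. All this suggests that no choice of signs beats the all-negative one, which is the conjecture posed in \cite{notes}.

\begin{quote}
\textbf{Conjecture.} \emph{If $D$ is a simple signed digraph with $n$ vertices and without loops, then $\max(D)\le\binom{n}{\lfloor n/2\rfloor}$.}
\end{quote}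

We prove it in a stronger form: negative loops are allowed, and so are arcs of both signs, provided that they point forward in the ordering of the vertices.

\begin{theorem}\label{thm:A}
Let $D$ be a signed digraph on $[n]$ such that
\begin{itemize}
\item[(a)] $D$ has no positive loop;
\item[(b)] whenever $D$ has both a positive and a negative arc $j\to i$ with $j\neq i$, we have $j<i$.
\end{itemize}
Then every network $f$ with $D(f)\subseteq D$ has at most $\binom{n}{\lfloor n/2\rfloor}$ fixed points. More generally, if $1\le k\le n+1$ and $D(f^1),\dots,D(f^k)\subseteq D$, then $|\bigcup_{r=1}^k\mathrm{Fix}(f^r)|$ is at most the sum of the $k$ largest of the binomial coefficients $\binom n0,\dots,\binom nn$.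
\end{theorem}

A simple loopless $D$ satisfies (a) and (b), so the conjecture holds. Both bounds are sharp: take $D=K_n^-$ and the networks $T^m$ for the $k$ largest layers $L_m$. By Example~\ref{ex:parity}, the identity network violates the first bound for every $n$ and the parity network for $n\ge3$, so neither hypothesis can be dropped.

For an arbitrary signed digraph the failure of (a) and (b) can be measured. Let $H(D)$ be the unsigned digraph on $[n]$ with an arc $j\to i$, for $j\ne i$, iff $D$ has both a positive and a negative arc $j\to i$, and with a loop at $i$ iff $D$ has a positive loop at $i$. A digraph is \emph{acyclic} if it has no directed cycle, loops counting as cycles.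

\begin{theorem}\label{thm:B}
Let $D$ be a signed digraph on $[n]$. If deleting some $p$ vertices makes $H(D)$ acyclic, then every $f\in F(D)$ has at most $2^p\binom{n-p}{\lfloor (n-p)/2\rfloor}$ fixed points. For all $0\le p\le n$ this bound is attained by some $D$.
\end{theorem}

The case $n=2$ shows that $K_n^-$ is not the only extremal graph: $K_2^+$ does equally well, because exchanging the names of the states $0$ and $1$ in one component turns $K_2^-$ into $K_2^+$. In general, for $w\in\{\pm1\}^n$ let $\varphi_w$ flip the coordinates $i$ with $w_i=-1$. The \emph{switching} of a network $f$ by $w$ is $f^w=\varphi_w\circ f\circ\varphi_w$, and the switching $D^w$ of a signed digraph $D$ is obtained by multiplying the sign of each arc $j\to i$ by $w_iw_j$. Then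
\begin{equation}\label{eq:switch}
\mathrm{Fix}(f^w)=\varphi_w(\mathrm{Fix}(f)),\qquad D(f^w)=D(f)^w .
\end{equation}
The first identity holds because $\varphi_w$ is an involution. For the second, raising $x_j$ from $0$ to $1$ changes the $j$-th coordinate of $\varphi_w(x)$ by $w_j$, and the resulting change of $f^w_i$ is $w_i$ times the change of $f_i$. Switching is an involution and keeps the signs of loops.

\begin{theorem}\label{thm:C}
Let $D$ be a simple signed digraph on $[n]$ without positive loops. Then $\max(D)=\binom n{\lfloor n/2\rfloor}$ if and only if $D$ is a switching of $K_n^-$, that is, there is $w\in\{\pm1\}^n$ such that the arcs of $D$ are exactly one arc $j\to i$ of sign $-w_iw_j$ for each $i\ne j$. If $n\ge2$, the networks attaining the bound are, up to switching, exactly the threshold networks $T^m$ with $m\in\{\lfloor n/2\rfloor,\lceil n/2\rceil\}$.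
\end{theorem}

Section~\ref{sec:example} carries out the method for $K_3^+$. Theorems~\ref{thm:A}, \ref{thm:B} and~\ref{thm:C} are proved in Sections~\ref{sec:partition}, \ref{sec:fvs} and~\ref{sec:equality}.

\section{Three vertices, all arcs positive}\label{sec:example}

Let $D(f)\subseteq K_3^+$. The antichain argument is not available: for $f_i(x)=\prod_{j\ne i}x_j$ the comparable points $000$ and $111$ are both fixed. Switching does not help either, since the product of the signs along the cycle $1\to2\to3\to1$ is invariant under switching, and it is $+1$ for $K_3^+$ and $-1$ for $K_3^-$. What survives is a way of proving a bound on antichains: partition the cube into few chains, each of which contains at most one point of the antichain. The order itself is not needed for this. It suffices to partition the cube into sets in which no two points can both be fixed.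

Which pairs are excluded? Each $f_i$ is nondecreasing and independent of $x_i$. If $x_i=0$, $y_i=1$ and $y_j\le x_j$ for all $j\neq i$, then $f_i(y)\le f_i(x)$, so $x$ and $y$ are not both fixed. We use this only when $i$ is the \emph{first} coordinate where $x$ and $y$ differ. Call $x,y$ \emph{linked} if the first differing coordinate moves in one direction and all later differing coordinates move in the opposite direction, and call a set of pairwise linked points a \emph{clique}. Some information is discarded: $110$ and $001$ are excluded through the third coordinate but are not linked. In return, the definition makes sense in $\{0,1\}^\ell$ for each $\ell\le 3$, and cliques can be built one coordinate at a time.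

If $K\subseteq\{0,1\}^\ell$ is a clique, then so are $K\times\{0\}$ and $K\times\{1\}$. Keeping these two would double the number of cliques at each step; starting from the clique $\{0,1\}$ this gives only the bound $2^{n-1}$ of Example~\ref{ex:parity}. Instead we move one point $(t,1)$ from the second clique to the first. When $|K|=1$ the second clique disappears, and this is where the saving comes from. For $(x,0)$ and $(t,1)$ to be linked when $x\ne t$, the last coordinate moves up from $(x,0)$ to $(t,1)$, so the first differing coordinate has to move down: $t$ must be lexicographically smaller than every other point of $K$. Such a $t$ exists, and we obtain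
\begin{equation}\label{eq:top}
\begin{array}{ll}
\ell=1: & \{0,1\}\\
\ell=2: & \{00,10,01\},\ \{11\}\\
\ell=3: & \{000,100,010,001\},\ \{101,011\},\ \{110,111\}.
\end{array}
\end{equation}
Alternatively, we can move a point $(b,0)$ into $K\times\{1\}$; for the same reason $b$ must be the lexicographically largest point of $K$:
\begin{equation}\label{eq:bottom}
\begin{array}{ll}
\ell=1: & \{0,1\}\\
\ell=2: & \{01,11,10\},\ \{00\}\\
\ell=3: & \{011,111,101,110\},\ \{010,100\},\ \{000,001\}.
\end{array}
\end{equation}
Either partition has three cliques, so $f$ has at most $M_3=3$ fixed points.

Having two partitions gives more. If $f$ had three fixed points, every clique in the last lines of \eqref{eq:top} and \eqref{eq:bottom} would contain exactly one. But the four cliques of size two in these lines partition $\{0,1\}^3$, so $f$ would have four fixed points. Hence $\max(K_3^+)=2$. The first argument is the proof of Theorem~\ref{thm:A} in miniature, and the second is the core of Theorem~\ref{thm:C}.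

\section{A partition of the cube adapted to the signs}\label{sec:partition}

Let $D$ satisfy (a) and (b). By (b), for each pair $i<j$ the digraph $D$ misses at least one of the two signed arcs $j\to i$. Fix $v(i,j)\in\{+1,-1\}$ such that
\begin{equation}\label{eq:v}
D \text{ has no arc } j\to i \text{ of sign } v(i,j)\qquad(i<j).
\end{equation}
This is the only use of (b). No condition is needed on the arcs $j\to i$ with $j<i$, because two points will be tested at the first coordinate $i$ where they differ, and the earlier coordinates do not move.

Let $0\le\ell\le n$, let $x,y\in\{0,1\}^\ell$ be distinct, and let $i$ be the first coordinate where they differ. We call $x,y$ \emph{linked} if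
\[
y_j-x_j=v(i,j)\,(y_i-x_i)\quad\text{for every } j>i \text{ with } x_j\neq y_j .
\]
Exchanging $x$ and $y$ negates both sides, so the relation is symmetric. A \emph{clique} is a nonempty set of pairwise linked points. For $D=K_3^+$ all $v(i,j)$ equal $-1$, and these are the definitions of Section~\ref{sec:example}. For $D=K_n^-$ all $v(i,j)$ equal $+1$; then linked means comparable, and cliques are chains.

\begin{lemma}\label{lem:linked}
If $D(f)\subseteq D$ and $x,y\in\{0,1\}^n$ are linked, then $x$ and $y$ are not both fixed points of $f$.
\end{lemma}

\begin{proof}
Let $i$ be the first differing coordinate; by symmetry $x_i=0$ and $y_i=1$. Go from $x$ to $y$ by flipping the differing coordinates one at a time. Coordinate $i$ changes by $+1$, and $D(f)$ has no positive loop at $i$ by (a). A differing coordinate $j>i$ changes by $y_j-x_j=v(i,j)$, and $D(f)$ has no arc $j\to i$ of sign $v(i,j)$ by \eqref{eq:v}. By \eqref{eq:missing} no flip increases $f_i$, so $f_i(y)\le f_i(x)$. This is incompatible with $f_i(x)=x_i=0$ and $f_i(y)=y_i=1$.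
\end{proof}

We now extend a clique $K\subseteq\{0,1\}^\ell$ by one coordinate. For chains one would move the top of the chain. A clique has no given order, so we ask what the move requires. For distinct $x,y\in K$ with first difference $i$, the points $(x,0)$ and $(y,1)$ are linked iff $1=v(i,\ell+1)(y_i-x_i)$. This orients every pair of points of $K$, and we need a point toward which all its pairs are oriented. An arbitrary orientation of the pairs need not have such a point. Here the orientation depends only on the first difference, so it is a lexicographic order, and a largest element exists.

Precisely, for $\ell<n$ and distinct $x,y\in\{0,1\}^\ell$ with first differing coordinate $i$, put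
\[
x\prec_\ell y\iff y_i-x_i=v(i,\ell+1).
\]
This is the lexicographic order on $\{0,1\}^\ell$ in which coordinate $i$ is ordered by $0<1$ if $v(i,\ell+1)=+1$ and by $1<0$ if $v(i,\ell+1)=-1$; hence it is a strict linear order. It is built from the signs of the arcs leaving the new vertex $\ell+1$, so it may change from one step to the next.

\begin{lemma}\label{lem:split}
Let $\ell<n$, let $K\subseteq\{0,1\}^\ell$ be a clique, and let $t$ and $b$ be its largest and smallest elements for $\prec_\ell$. Each of the following is a partition of $K\times\{0,1\}$ into a clique of size $|K|+1$ and a clique of size $|K|-1$, the latter being absent if $|K|=1$: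
\begin{itemize}
\item[] \emph{(top)} \ $(K\times\{0\})\cup\{(t,1)\}$ \ and \ $(K\setminus\{t\})\times\{1\}$;
\item[] \emph{(bottom)} \ $(K\times\{1\})\cup\{(b,0)\}$ \ and \ $(K\setminus\{b\})\times\{0\}$.
\end{itemize}
\end{lemma}

\begin{proof}
Three kinds of pairs occur. For distinct $x,y\in K$ and $a\in\{0,1\}$, the points $(x,a)$, $(y,a)$ are linked because $x,y$ are. The points $(x,0)$, $(x,1)$ differ in one coordinate, so there is no condition to check. Finally let $x\prec_\ell y$ in $K$, with first difference $i$. Then $(x,0)$, $(y,1)$ are linked: the conditions at the coordinates $j\le\ell$ hold because $x,y$ are linked, and at coordinate $\ell+1$ we have $v(i,\ell+1)(y_i-x_i)=v(i,\ell+1)^2=1-0$. The top split uses this for the pairs $x\prec_\ell t$, the bottom split for the pairs $b\prec_\ell y$.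
\end{proof}

A \emph{run} of the construction is a sequence of partitions $\mathcal P_0,\dots,\mathcal P_n$, where $\mathcal P_0$ consists of the one-point clique $\{0,1\}^0$, and $\mathcal P_{\ell+1}$ arises from $\mathcal P_\ell$ by applying to each clique the top or the bottom split, chosen freely. Then $\mathcal P_\ell$ is a partition of $\{0,1\}^\ell$ into cliques. When all $v(i,j)$ equal $+1$, a run partitions the cube into chains; in general it is an inductive construction in the style of de Bruijn and Kleitman, adapted to the signs of $D$. The cliques depend on the signs and on the choices, but their sizes do not.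

\begin{lemma}\label{lem:count}
In every run and for $1\le r\le n+1$, the number of cliques of size at least $r$ in $\mathcal P_n$ is $\binom{n}{\lfloor (n+1-r)/2\rfloor}$. In particular $|\mathcal P_n|=M_n$.
\end{lemma}

\begin{proof}
Let $a_\ell(s)$ be the number of cliques of size $s$ in $\mathcal P_\ell$, with $a_\ell(0)=0$. By Lemma~\ref{lem:split}, $a_{\ell+1}(s)=a_\ell(s-1)+a_\ell(s+1)$ for $s\ge1$. We prove by induction on $\ell$ that all sizes in $\mathcal P_\ell$ have the form $\ell+1-2q$ with $0\le q\le\lfloor\ell/2\rfloor$, and that
\begin{equation}\label{eq:ballot}
a_\ell(\ell+1-2q)=\binom\ell q-\binom\ell{q-1}\qquad(0\le q\le\lfloor\ell/2\rfloor).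
\end{equation}
For $\ell=0$ this says $a_0(1)=1$. Assume it for $\ell$. Sizes change by $\pm1$ and stay positive, so those in $\mathcal P_{\ell+1}$ have the form $\ell+2-2q$ with $0\le q\le\lfloor(\ell+1)/2\rfloor$. Formula \eqref{eq:ballot} for $\ell$ remains true for $q=-1$, where both sides vanish, and for $q=(\ell+1)/2$ when $\ell$ is odd, where $a_\ell(0)=0$ and $\binom\ell q=\binom\ell{q-1}$. Hence, for $0\le q\le\lfloor(\ell+1)/2\rfloor$,
\begin{align*}
a_{\ell+1}(\ell+2-2q)&=a_\ell(\ell+1-2q)+a_\ell(\ell+1-2(q-1))\\
&=\binom\ell q-\binom\ell{q-1}+\binom\ell{q-1}-\binom\ell{q-2}
=\binom{\ell+1}q-\binom{\ell+1}{q-1},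
\end{align*}
by Pascal's rule. A size $n+1-2q$ is at least $r$ iff $q\le\lfloor(n+1-r)/2\rfloor$, and this number lies between $0$ and $\lfloor n/2\rfloor$. Summing \eqref{eq:ballot} for $\ell=n$ over these $q$ telescopes to $\binom{n}{\lfloor (n+1-r)/2\rfloor}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take any run. By Lemma~\ref{lem:linked}, a clique $K\in\mathcal P_n$ contains at most one fixed point of each $f^r$, hence at most $\min(k,|K|)$ points of $\bigcup_r\mathrm{Fix}(f^r)$. By Lemma~\ref{lem:count},
\[
\Big|\bigcup_{r=1}^k\mathrm{Fix}(f^r)\Big|\le\sum_{K\in\mathcal P_n}\min(k,|K|)=\sum_{r=1}^k\#\{K:|K|\ge r\}=\sum_{r=1}^k\binom n{\lfloor(n+1-r)/2\rfloor}.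
\]
As $r$ runs through $1,\dots,n+1$, the lower index runs through $m,m-1,m-1,\dots,0,0$ if $n=2m$ and through $m,m,m-1,m-1,\dots,0,0$ if $n=2m+1$. Since $\binom nq=\binom n{n-q}$, the terms are the $n+1$ binomial coefficients in nonincreasing order, and the right side is the sum of the $k$ largest. For $k=1$ it is $M_n$.
\end{proof}

\section{Arbitrary signed digraphs}\label{sec:fvs}

An acyclic digraph has a \emph{topological order}, a numbering of its vertices in which every arc $j\to i$ has $j<i$: number first a vertex without incoming arc, delete it, and repeat. So if $H(D)$ is acyclic, then $D$ has no positive loop and satisfies (b) after a renumbering of the vertices, which does not change the number of fixed points. When $H(D)$ is not acyclic, we freeze the components that carry its cycles.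

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $P\subseteq[n]$, $|P|=p$, be such that $H(D)-P$ is acyclic, and let $f\in F(D)$. If $p=n$ the bound is $2^n$ and there is nothing to prove. Otherwise, for $u\in\{0,1\}^P$ let $f^u$ be the network on the components $[n]\setminus P$ given by $f^u_i(z)=f_i(z,u)$. A point $z$ witnessing an arc of $D(f^u)$ gives the point $(z,u)$ witnessing the same signed arc of $D(f)$, so $D(f^u)\subseteq D-P$. If $(z,u)$ is fixed by $f$, then $z$ is fixed by $f^u$; hence $|\mathrm{Fix}(f)|\le\sum_u|\mathrm{Fix}(f^u)|$. Since $H(D-P)=H(D)-P$ is acyclic, Theorem~\ref{thm:A} applies to $D-P$ numbered along a topological order, and each of the $2^p$ terms is at most $M_{n-p}$.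

For sharpness let $D$ be the disjoint union of $K^-_{n-p}$ and $p$ further vertices, each carrying a positive loop and no other arc. Then $H(D)$ consists of $p$ loops, which disappear when their vertices are deleted. Let $f$ act as the threshold network with parameter $\lfloor(n-p)/2\rfloor$ on the first $n-p$ components and as the identity on the others. By Example~\ref{ex:negative}, $D(f)=D$ and $f$ has $2^pM_{n-p}$ fixed points; for $p=n$ it is the identity network.
\end{proof}

The parity network with $n\ge3$ is another extremal example: $H(D)$ is the complete loopless digraph, one can take $p=n-1$, and the bound $2^{n-1}M_1=2^{n-1}$ is attained.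

\section{The case of equality}\label{sec:equality}

We first recall Sperner's theorem with its equality case, and include the short proof.

\begin{lemma}[Sperner's theorem]\label{lem:sperner}
An antichain $X\subseteq\{0,1\}^n$ has at most $M_n$ elements, with equality only if $X=L_m$ with $m\in\{\lfloor n/2\rfloor,\lceil n/2\rceil\}$.
\end{lemma}

\begin{proof}
There are $n!$ maximal chains $z^0\le z^1\le\dots\le z^n$ with $|z^m|=m$. Each contains at most one point of $X$, and a point $x$ lies on $|x|!\,(n-|x|)!=n!/\binom n{|x|}\ge n!/M_n$ of them. Hence $|X|\le M_n$. If equality holds, then every $x\in X$ has $|x|\in\{\lfloor n/2\rfloor,\lceil n/2\rceil\}$ and every maximal chain meets $X$. For even $n$ this gives $X\subseteq L_{n/2}$, so $X=L_{n/2}$. Let $n=2m+1$. If $X\cap L_m=\emptyset$, then $X=L_{m+1}$ by counting. Otherwise let $x\in X\cap L_m$, let $x'$ arise from $x$ by moving a $1$ to a position holding a $0$, and let $y\in L_{m+1}$ be the coordinatewise maximum of $x$ and $x'$. Then $y\notin X$ since $y\ge x$, and a maximal chain through $x'$ and $y$ meets $X$ in $L_m\cup L_{m+1}$, so $x'\in X$. Any two points of $L_m$ are connected by such moves, so $L_m\subseteq X$ and $X=L_m$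 by counting.
\end{proof}

Let $D$ be simple without positive loops. For an ordered pair $(i,j)$ of distinct vertices, call $v\in\{\pm1\}$ \emph{admissible for $(i,j)$} if $D$ has no arc $j\to i$ of sign $v$. Simplicity means that every ordered pair has an admissible value, so Section~\ref{sec:partition} applies for \emph{every} ordering of the vertices, every admissible choice of the values $v$, and every choice of splits. This freedom is what the proof exploits: if $f$ has $M_n$ fixed points, each of these many partitions into $M_n$ cliques is met exactly once in every clique, and this determines how the fixed points are distributed over their first few coordinates.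

\begin{lemma}\label{lem:rigid}
Let $n\ge2$, $f\in F(D)$, $X=\mathrm{Fix}(f)$ and $|X|=M_n$. Consider any run, for any ordering of the vertices and any admissible values. If $K$ is a clique of size $1$ in $\mathcal P_2$, or $n\ge3$ and $K$ is a clique of size $2$ in $\mathcal P_3$, then exactly $M_{n-2}$ points of $X$ have their first two, respectively three, coordinates in $K$. Moreover $|X|<4M_{n-2}$.
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:linked} and~\ref{lem:count} the $M_n$ cliques of $\mathcal P_n$ contain at most one point of $X$ each, hence exactly one. Let $K\in\mathcal P_\ell$ have size $s$. The cliques of $\mathcal P_n$ descending from $K$ partition $K\times\{0,1\}^{n-\ell}$, so the number of points of $X$ in this set equals the number of descendants. By Lemma~\ref{lem:split}, that number is $N_s(n-\ell)$, where $N_s(0)=1$ and $N_s(t+1)=N_{s+1}(t)+N_{s-1}(t)$ for $s\ge1$, and $N_0(t)=0$; it depends only on $s$ and $n-\ell$. A complete run in dimension $t$ starts from one clique of size $1$, so $N_1(t)=M_t$ by Lemma~\ref{lem:count}, and $N_2(t)=N_1(t+1)$ by the recursion with $s=1$. Thus $N_1(n-2)=M_{n-2}$ and $N_2(n-3)=M_{n-2}$.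

With $k=\lfloor n/2\rfloor$, two applications of Pascal's rule give
\[
M_n=\binom{n-2}k+2\binom{n-2}{k-1}+\binom{n-2}{k-2}.
\]
Each of the three coefficients is at most $M_{n-2}$, and $\binom{n-2}{q}=M_{n-2}$ holds for at most two values of $q$. Hence $M_n<4M_{n-2}$.
\end{proof}

So a contradiction is reached as soon as we find four cliques as in Lemma~\ref{lem:rigid}, from possibly different runs, that describe pairwise disjoint sets of points. With two coordinates this will force all arcs to exist with symmetric signs, and with three coordinates it will force every triangle to be negative.

\begin{proof}[Proof of Theorem~\ref{thm:C}]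
By \eqref{eq:switch}, switching by $w$ maps $F(D)$ bijectively onto $F(D^w)$ and preserves the number of fixed points, simplicity and the absence of positive loops. By Example~\ref{ex:negative}, $\max(K_n^-)=M_n$, and for $n\ge2$ and $m\in\{\lfloor n/2\rfloor,\lceil n/2\rceil\}$ the network $T^m$ lies in $F(K_n^-)$ and has $|L_m|=M_n$ fixed points. This proves the ``if'' part and shows that the switchings of these networks attain the bound.

Conversely, let $f\in F(D)$, $X=\mathrm{Fix}(f)$, $|X|=M_n$. If $n=1$, a negative loop forces $f_1(x)=1-x_1$, which has no fixed point; so $D$ has no arc and $D=K_1^-$. Let $n\ge2$.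

\emph{Step 1: for $i\ne j$ both arcs $j\to i$ and $i\to j$ exist and have the same sign.} Put $X_{ab}=\{x\in X: x_i=a,\ x_j=b\}$. Take an ordering that begins with $i,j$, and let $v$ be the value chosen for $(i,j)$. Then $\mathcal P_1$ consists of the clique $\{0,1\}$, whose largest element $t$ for $\prec_1$ is $1$ if $v=+1$ and $0$ if $v=-1$; the smallest is $1-t$. The top split produces the singleton $\{(1-t,1)\}$ and the bottom split the singleton $\{(t,0)\}$. By Lemma~\ref{lem:rigid},
\begin{align*}
+1\text{ admissible for }(i,j)&\ \Longrightarrow\ |X_{01}|=|X_{10}|=M_{n-2},\\
-1\text{ admissible for }(i,j)&\ \Longrightarrow\ |X_{00}|=|X_{11}|=M_{n-2}.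
\end{align*}
Both conclusions are symmetric in $i$ and $j$, so they also follow when the value is admissible for $(j,i)$. They cannot hold together, since then $|X|=4M_{n-2}$. If the arc $j\to i$ or the arc $i\to j$ were missing, both values would be admissible for one ordered pair. If the two arcs had opposite signs, one value would be admissible for $(i,j)$ and the other for $(j,i)$. Both cases are excluded. Let $\sigma_{ij}=\sigma_{ji}$ be the common sign; the only admissible value for $(i,j)$ is $-\sigma_{ij}$.

\emph{Step 2: $\sigma_{ij}\sigma_{ik}\sigma_{jk}=-1$ for distinct $i,j,k$.} Suppose that the product is $+1$. Switch by $w_j=\sigma_{ij}$, $w_k=\sigma_{ik}$ and $w_h=1$ for all other $h$. The new signs on the three pairs are $\sigma_{ij}^2$, $\sigma_{ik}^2$ and $\sigma_{ij}\sigma_{ik}\sigma_{jk}$, all equal to $+1$. So we may assume that all arcs among $i,j,k$ are positive. In an ordering that begins with $i,j,k$ the three relevant values $v$ equal $-1$, and $\prec_1$, $\prec_2$ are the reversed lexicographic orders. A run that always uses the top split therefore begins with the partitions \eqref{eq:top}, and one that always uses the bottom split begins with \eqref{eq:bottom}. The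 four cliques
\[
\{101,011\},\quad\{110,111\},\quad\{010,100\},\quad\{000,001\}
\]
partition $\{0,1\}^3$, and by Lemma~\ref{lem:rigid} each accounts for $M_{n-2}$ points of $X$. Thus $|X|=4M_{n-2}$, a contradiction.

\emph{Step 3: reduction to negative arcs.} Let $w_1=1$ and $w_j=-\sigma_{1j}$ for $j\ge2$. Then $-w_1w_j=\sigma_{1j}$, and for distinct $i,j\ge2$ Step 2 gives $-w_iw_j=-\sigma_{1i}\sigma_{1j}=\sigma_{ij}$. So, apart from possible loops, $D$ is the switching of $K_n^-$ by $w$. Switch by $w$, and keep the names $f$, $D$, $X$. Now all arcs between distinct vertices are negative, and so are the loops, if any. By Example~\ref{ex:negative}, each $f_i$ is nonincreasing in all variables and $X$ is an antichain. It has $M_n$ elements, so $X=L_m$ with $m\in\{\lfloor n/2\rfloor,\lceil n/2\rceil\}$ by Lemma~\ref{lem:sperner}.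

\emph{Step 4: $f=T^m$.} Fix $i$ and $x$. If $\sum_{j\neq i}x_j\le m-1$, set coordinate $i$ to $1$ and raise further coordinates until the weight is $m$. This gives $y\in X$ with $y\ge x$ and $y_i=1$, so $f_i(x)\ge f_i(y)=1$. If $\sum_{j\ne i}x_j\ge m$, set coordinate $i$ to $0$ and lower further coordinates until the weight is $m$. This gives $y\in X$ with $y\le x$ and $y_i=0$, so $f_i(x)\le f_i(y)=0$. Hence $f=T^m$. Since $T^m_i$ does not depend on $x_i$, there are no loops, and $D=K_n^-$. Undoing the switching, the original $D$ is a switching of $K_n^-$ and the original $f$ is a switching of $T^m$.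
\end{proof}

\begin{remark}
The characterization fails if positive loops are allowed. For $n=2$ let $D$ consist of a single positive loop at vertex $1$. Every $f\in F(D)$ has $f_1(x)=x_1$ and $f_2$ constant, so $\max(D)=2=M_2$, although $D$ is not a switching of $K_2^-$.
\end{remark}

\begin{thebibliography}{1}
\bibitem{notes}
\emph{Introduction to Finite Dynamical Systems},
\texttt{https://www.i3s.unice.fr/\allowbreak\textasciitilde richard/\allowbreak M2RIF20192020/\allowbreak cours7\_M2RIF\_2019-2020.pdf}
\end{thebibliography}
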